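# Components of regular rational systems satisfy regular scalar equations

## 1. The theorem and what it says

**Theorem 1.** Consider a finite system of first-order equations
$$x'=\frac{P_1(t,x,y,z,\dots)}{Q_1(t,x,y,z,\dots)},\qquad y'=\frac{P_2(t,x,y,z,\dots)}{Q_2(t,x,y,z,\dots)},\qquad\dots\tag{1}$$
with polynomials $P_i,Q_i$ whose denominators $Q_i$ are nonzero at a point $(t_0,x_0,y_0,z_0,\dots)$. Let $(x(t),y(t),z(t),\dots)$ be the unique holomorphic solution near $t_0$ with these initial values, and put $a_j=x^{(j)}(t_0)$. Then there are $n\ge 1$ and polynomials $F,G$ with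
$$G(t_0,a_0,\dots,a_{n-1})\neq0\qquad\text{and}\qquad x^{(n)}=\frac{F(t,x,\dots,x^{(n-1)})}{G(t,x,\dots,x^{(n-1)})}\quad\text{near }t_0.\tag{2}$$
Hence $x(t)$ is the unique holomorphic solution of the explicit regular initial value problem formed by (2) and $x^{(j)}(t_0)=a_j$, $0\le j\le n-1$. Moreover $F,G$ can be chosen not to involve $t$; and if the system and the initial data are real, $F,G$ can be chosen real.

In words: take a system in many unknowns whose right-hand sides make sense at the starting point, and look only at the first unknown. It satisfies a single equation of some order $n$ which also makes sense at the starting point.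

The question was posed as a conjecture (the source is "Unremovable 'Removable' Singularities", http://TaylorCenter.org/Gofen/UnremovSingularity.pdf) with two permitted outcomes. One is an explicit equation as in (2). The other is an implicit polynomial equation $H(t,x,\dots,x^{(n)})=0$ that is *regular* at $(t_0,a_0,\dots,a_n)$, meaning $\partial H/\partial X_n\ne0$ there, where $X_j$ stands for $x^{(j)}$. Theorem 1 says that the conjecture is true and that the first outcome can always be achieved.

Everything is in the condition $G(t_0,a_0,\dots,a_{n-1})\ne 0$. Without it the statement is a routine count of transcendence degrees, as we see in Section 3.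

## 2. Cases that can be done by hand

**One unknown.** If the system is $x'=P(t,x)/Q(t,x)$, take $n=1$.

**Linear systems with constant coefficients.** If $v'=Mv$ with a constant $q\times q$ matrix $M$, then $\chi_M(D)v=\chi_M(M)v=0$ by Cayley–Hamilton, where $D=d/dt$. The first component satisfies a linear equation of order $q$ with leading coefficient $1$, so $G=1$.

**A case where the obvious equation is singular.** Take
$$x'=2y(y+1),\qquad y'=y+1,\qquad x(0)=y(0)=0,$$
so $y=e^t-1$ and $x=y^2$. Since $x'=2y^2+2y=2x+2y$, we have $y=\tfrac12(x'-2x)$, and $x=y^2$ becomes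
$$(x'-2x)^2=4x.\tag{3}$$
With $H=(X_1-2X_0)^2-4X_0$ we get $\partial H/\partial X_1=2(X_1-2X_0)$, which is $0$ at the initial point $(a_0,a_1)=(0,0)$. So (3) is not regular. But differentiate $x'=2x+2y$ once: $x''=2x'+2(y+1)=2x'+(x'-2x)+2$, that is,
$$x''=3x'-2x+2 .$$
This has order $2$ and denominator $1$. We return to this example in Section 11, where we see that no regular equation of order $1$ exists.

## 3. Elimination, and the separant that vanishes

Here is the first thing one would try. The field $\mathbb C(t,x(t),y(t),\dots)$ has finite transcendence degree and contains all derivatives of $x$, by (1). So $t,x,x',x'',\dots$ are algebraically dependent. Take the least $n$ for which $t,x,\dots,x^{(n)}$ are dependent, and a nonzero polynomial $H$ of least degree in $X_n$ with $H(t,x,\dots,x^{(n)})=0$. Then $\partial H/\partial X_n$ is nonzero and of smaller degree in $X_n$, so the function $(\partial H/\partial X_n)(t,x,\dots,x^{(n)})$, the *separant*, is not identically zero. Differentiating $H=0$ gives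
$$x^{(n+1)}=-\frac{H_t+\sum_{j<n}H_{X_j}x^{(j+1)}}{H_{X_n}} .$$
This is (2) near every point where the separant does not vanish. But it may vanish at $t_0$, as in (3). Differentiating further is of no use: the coefficient of the highest derivative in each derived equation is again $H_{X_n}$. In example (3) one derivation gives $2(x'-2x)(x''-2x')=4x'$. What rescues us is that the right side happens to be divisible by the separant: $4x'=8x+4(x'-2x)=2(x'-2x)^2+4(x'-2x)$ by (3), and dividing by $2(x'-2x)$ gives $x''=3x'-2x+2$.

What forces such divisions to be possible? Not elimination alone. The entire function $w=(e^t-1)/t$ satisfies $w+tw'=e^t=1+tw$, so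
$$tw'=(t-1)w+1 .$$
Elimination works for $w$ exactly as before, and yet $w$ satisfies no regular equation at $t=0$, explicit or implicit; we prove this in Section 12. So a proof must use, in an essential way, that the *system* is regular at the starting point.

## 4. Local rings of power series and a finiteness theorem

We now translate the problem into algebra. Let $k$ be a field of characteristic $0$; for the question $k=\mathbb C$, or $k=\mathbb R$ if the system and the data are real. Put $s=t-t_0$ and $D=d/ds$ on $k[[s]]$, and write $a(0)$ for the constant term of $a\in k[[s]]$. "Subalgebra" means $k$-subalgebra with $1$. A subset $V$ is called *$D$-stable* if $D(V)\subset V$.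

**Definition.** For a subalgebra $C\subset k[[s]]$ put
$$\operatorname{loc}(C)=\{\,b/c:\ b,c\in C,\ c(0)\neq0\,\}\subset k[[s]].$$

The map $C\to k$, $c\mapsto c(0)$, is onto, so its kernel is a maximal ideal, and $\operatorname{loc}(C)$ is the localization of the domain $C$ there. It is a local ring with residue field $k$, and its units are exactly its elements with nonzero constant term. Clearly $\operatorname{loc}(\operatorname{loc}(C))=\operatorname{loc}(C)$. If $C$ is $D$-stable, so is $\operatorname{loc}(C)$, by the quotient rule.

*Example.* Let $t_0=0$, $y=e^s-1$. Then $\operatorname{loc}(k[y^2])$ consists of the $p(y^2)/q(y^2)$ with $q(0)\neq0$, and $y$ is not in it. Adding $(y^2)'=2y^2+2y$ changes this: $k[y^2,2y^2+2y]=k[y]$.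

Let $\gamma=(t,x(t),y(t),\dots)$ be the solution of (1) expanded in $s$, and
$$A=\operatorname{loc}(k[\gamma]).$$
So $A$ is the localization of a finitely generated domain at a maximal ideal with residue field $k$; in particular it is Noetherian. Since $Dt=1$ and $D\gamma_i=P_i(\gamma)/Q_i(\gamma)$ with $Q_i(\gamma)(0)\neq0$, the ring $A$ is $D$-stable. This is where regularity of the system enters.

**Theorem 2.** Let $B\subset A$ be any subalgebra with $D(B)\subset B$, and put $r=\operatorname{trdeg}_kB$. There is a finite set $Z\subset B$ such that $\operatorname{loc}(C)=\operatorname{loc}(B)$ for every subalgebra $C$ with $Z\subset C\subset B$. Moreover $\operatorname{loc}(B)$ is a regular local ring of dimension $r$, essentially of finite type over $k$.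

("Essentially of finite type" means: a localization of a finitely generated $k$-algebra.)

**Theorem 2 implies Theorem 1.** Let $C_m=k[t,x,\dots,x^{(m)}]$ and $B=\bigcup_mC_m$. Then $B$ is $D$-stable, and $B\subset A$ because $A$ is $D$-stable. As $Z$ is finite, $Z\subset C_m$ for some $m$, so $x^{(m+1)}\in B\subset\operatorname{loc}(B)=\operatorname{loc}(C_m)$. By the definition of $\operatorname{loc}$,
$$x^{(m+1)}=\frac{F(t,x,\dots,x^{(m)})}{G(t,x,\dots,x^{(m)})},\qquad G(t_0,a_0,\dots,a_m)\neq0 .$$
This is (2) with $n=m+1$. The right side is holomorphic near the initial point, so by Cauchy's theorem the initial value problem has a unique holomorphic solution, which is $x(t)$. With $C_m=k[x,\dots,x^{(m)}]$ instead, the same argument gives $F,G$ free of $t$. For real data take $k=\mathbb R$. $\blacksquare$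

The rest of the proof concerns Theorem 2. One may hope to argue that the increasing chain $\operatorname{loc}(C_m)$ must stop because $A$ is Noetherian. But chains of *subrings* of a Noetherian ring need not stop. Take $t_0=0$, $v=e^s-1$, and $C'_m=k[s,sv,\dots,sv^m]$ inside $\operatorname{loc}(k[s,v])$; here $s,v$ are algebraically independent. If $sv^{m+1}=b/c$ with $b,c\in C'_m$ and $c(0)\ne0$, compare the parts of degree $1$ in $s$ in $c\cdot sv^{m+1}=b$. The part of $c$ of degree $0$ in $s$ is a nonzero constant $c_0$, so $c_0sv^{m+1}$ would be a $k$-combination of $s,sv,\dots,sv^m$, which is false. The chain $\operatorname{loc}(C'_m)$ never stops. Its union does not contradict Theorem 2: $B'=\bigcup C'_m=k+s\,k[s,v]$ is not $D$-stable, since $D(sv)=v+s(v+1)\notin B'$. So the stability of $B$ under $D$ has to do the work.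

## 5. Ideals stable under $D$

The engine of the proof is a one-line fact.

**Lemma 3.** The only $D$-stable ideals of $A$ are $0$ and $A$.

*Proof.* Let $0\neq a\in J$ have order $\nu$ as a power series in $s$. Then $D^\nu a\in J$ has constant term $\nu!$ times the leading coefficient of $a$, which is nonzero since the characteristic is $0$. So $D^\nu a$ is a unit. $\blacksquare$

The strategy is this. Each thing that might go wrong at the starting point will be measured by an ideal that is stable under a derivation compatible with $D$. The argument of Lemma 3 then says that the ideal is trivial, so nothing goes wrong. We use this twice: once for differentials (Section 6), once for a kernel (Section 9).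

We use these textbook facts.

1. If $R$ is the localization of a finitely generated $k$-domain at a maximal ideal, then $\dim R=\operatorname{trdeg}_k\operatorname{Frac}R$.
2. $\Omega_{A/k}$ is the target of the universal $k$-derivation $d:A\to\Omega_{A/k}$; derivations $A\to M$ are the maps $\lambda\circ d$ with $\lambda:\Omega_{A/k}\to M$ linear. It commutes with localization: $\operatorname{Frac}A\otimes_A\Omega_{A/k}=\Omega_{\operatorname{Frac}A/k}$. In characteristic $0$, elements of a field $\mathcal F\supset k$ are algebraically independent over $k$ exactly when their differentials are linearly independent in $\Omega_{\mathcal F/k}$, and $\dim\Omega_{\mathcal F/k}=\operatorname{trdeg}_k\mathcal F$ if $\mathcal F$ is finitely generated.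
3. A Noetherian local ring $R$ is regular if its maximal ideal is generated by $\dim R$ elements (a *regular system of parameters*). It is then a domain; dividing out part of such a system gives a regular ring whose dimension drops by the number of elements; and if $R$ contains its residue field $k$, its completion is the power series ring over $k$ in these generators. The completion of a Noetherian local ring is faithfully flat over it; in particular the ring embeds in it.
4. Flatness survives base change and localization; a flat local homomorphism of local rings is faithfully flat; if $R\to T$ is faithfully flat and $I\subset R$ is an ideal, then $IT\cap R=I$.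
5. If $K/\Phi$ is a finite separable field extension and $K'\supset\Phi$ is a field, then $K\otimes_\Phi K'$ is a finite product of fields. (Write $K=\Phi[T]/(p)$ with $p$ separable; then it is $K'[T]/(p)$.)

## 6. Free differentials and coordinates adapted to $B$

This section shows that $A$ is regular and has coordinates of which the first $r$ lie in $B$ and "see" all of $B$.

**Lemma 4.** Let $M$ be a finitely generated $A$-module with an additive map $L:M\to M$ such that $L(am)=D(a)m+aL(m)$. Then $M$ is free.

*Proof.* Let $m_1,\dots,m_q$ be a minimal generating set and $Lm_j=\sum_ic_{ji}m_i$. Let $J$ be the ideal generated by all coefficients in all relations $\sum a_im_i=0$. A unit coefficient would make a generator superfluous, so $J\subset\mathfrak m_A$. Apply $L$ to a relation: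
$$0=\sum_iD(a_i)m_i+\sum_ja_jLm_j=\sum_i\Big(Da_i+\sum_ja_jc_{ji}\Big)m_i .$$
This is again a relation, so $Da_i+\sum_ja_jc_{ji}\in J$, hence $Da_i\in J$. By Leibniz $J$ is $D$-stable, and it is not $A$, so $J=0$ by Lemma 3. Thus there are no nontrivial relations. $\blacksquare$

**Step 1. A map $L$ on differentials.** We make Lemma 4 applicable to $\Omega:=\Omega_{A/k}$. Recall $\Omega=I/I^2$ with $I=\ker(A\otimes_kA\to A)$ and $da=[1\otimes a-a\otimes1]$, and $A$ acts through the first factor. By the quotient rule $\Omega$ is generated by the finitely many $d\gamma_i$. The derivation $\delta=D\otimes1+1\otimes D$ of $A\otimes_kA$ satisfies $\text{mult}\circ\delta=D\circ\text{mult}$, so $\delta(I)\subset I$, and $\delta(I^2)\subset I^2$ by Leibniz. It induces an additive $L:\Omega\to\Omega$ with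
$$L(a\omega)=D(a)\,\omega+a\,L\omega,\qquad L(da)=d(Da).\tag{4}$$
By Lemma 4, $\Omega$ is free. By facts 2 and 1 its rank is $\ell:=\operatorname{trdeg}_k\operatorname{Frac}A=\dim A$.

**Step 2. The differentials of $B$ form a direct summand.** Let $\Omega^B\subset\Omega$ be the $A$-submodule generated by all $db$, $b\in B$. By (4), $L(a\,db)=D(a)\,db+a\,d(Db)$, and $Db\in B$, so $\Omega^B$ is $L$-stable. Then $L$ acts on $\Omega/\Omega^B$, which is free by Lemma 4. So $\Omega^B$ is a direct summand of a free module over a local ring, hence free. Its rank is the dimension of the $\operatorname{Frac}A$-span of $d(B)$ in $\Omega_{\operatorname{Frac}A/k}$. Take a transcendence basis of $\operatorname{Frac}B$ consisting of $r$ elements of $B$. By fact 2 their differentials are independent, and $db$ for any other $b\in B$ lies in their span. So the rank is $r$.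

**Step 3. Choice of coordinates.** We pick bases made of exact differentials. The elements $db$ generate $\Omega^B$, so some $r$ of them form a basis of $\Omega^B/\mathfrak m_A\Omega^B$; by Nakayama these $r$ generate $\Omega^B$, and $r$ generators of a free module of rank $r$ are a basis. This gives $f_1,\dots,f_r\in B$. In the same way, as the $da$ generate $\Omega/\Omega^B$, choose $f_{r+1},\dots,f_\ell\in A$ whose differentials map to a basis of $\Omega/\Omega^B$. Then $df_1,\dots,df_\ell$ is a basis of $\Omega$. Subtract constants so that all $f_i(0)=0$. By fact 2 the $f_i$ are algebraically independent over $k$.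

Let $\partial_1,\dots,\partial_\ell$ be the derivations of $A$ obtained from the dual basis, so $\partial_if_j=\delta_{ij}$ and $da=\sum_i\partial_i(a)\,df_i$. Applying to $da$ the linear map $\Omega\to A$ that corresponds to $D$, we get
$$D=\sum_{i\le\ell}D(f_i)\,\partial_i,\qquad \partial_jb=0\quad(b\in B,\ j>r),\tag{5}$$
the second because $db\in\Omega^B=\bigoplus_{i\le r}A\,df_i$.

**Step 4. $A$ is regular with parameters $f_1,\dots,f_\ell$.** We show that the $f_i$ generate $\mathfrak m_A$. The map $\mathfrak m_A/\mathfrak m_A^2\to\Omega\otimes_Ak$, $a\mapsto da\otimes1$, is an isomorphism (Hartshorne, II.8.7). Indeed $a\mapsto[a-a(0)]$ is a $k$-derivation $A\to\mathfrak m_A/\mathfrak m_A^2$, so it induces a linear map $\Omega\otimes_Ak\to\mathfrak m_A/\mathfrak m_A^2$ sending $da\otimes1$ to $[a-a(0)]$, and this is inverse to the given map. So the classes of the $f_i$ form a basis of $\mathfrak m_A/\mathfrak m_A^2$, and by Nakayama they generate $\mathfrak m_A$. Since $\ell=\dim A$, the ring $A$ is regular and $\hat A=k[[f_1,\dots,f_\ell]]$. By Leibniz $\partial_j\mathfrak m_A^{n+1}\subset\mathfrak m_A^n$, so $\partial_j$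 extends continuously to $\hat A$; it agrees with $\partial/\partial f_j$ on polynomials in the $f_i$, hence everywhere.

*A running example.* Let $k=\mathbb C$, $t_0=0$, and
$$y'=1+y,\quad u'=\tfrac12u,\quad x'=u+\tfrac32yu,\qquad y(0)=0,\ u(0)=1,\ x(0)=0 .$$
Then $u=e^{s/2}$, $y=e^s-1=u^2-1$, $x=yu$, and $A=\operatorname{loc}(k[s,u])$, $\ell=2$. For $B=k[x,x',\dots]$ we have $x=u^3-u$ and $x'=\tfrac32u^3-\tfrac12u$, so $x'-\tfrac32x=u$, and $B=k[u]$, $r=1$. As $dy=2u\,du$ and $2u$ is a unit of $A$, we may take $f_1=y\in B$ and $f_2=s$. Here $\partial_1=\frac1{2u}\frac{\partial}{\partial u}$, $\partial_2=\frac{\partial}{\partial s}$, and (5) reads $D=(1+y)\partial_1+\partial_2=\frac u2\frac{\partial}{\partial u}+\frac\partial{\partial s}$.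

## 7. A regular ring $\mathcal O$ containing $B$, of the right dimension

We want to compare $B$ with a Noetherian ring, but $A$ is too large: its dimension $\ell$ may exceed $r$. So we cut $A$ down by $f_{r+1}=\dots=f_\ell=0$. The element $f_j$ need not generate a $D$-stable ideal, so $D$ does not descend directly, but a truncation of it does. Write $\Phi=k(f_1,\dots,f_r)$ and
$$S=k[f_1,\dots,f_r]_{(f_1,\dots,f_r)}\subset k[[s]];$$
the inclusion makes sense because $f_i(0)=0$, so a polynomial in the $f_i$ with nonzero constant term is invertible in $k[[s]]$.

**Lemma 5.** There is a subring $\mathcal O$ with $B\subset\mathcal O\subset k[[s]]$ and $S\subset\mathcal O$ such that: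

1. $\mathcal O$ is a regular local ring of dimension $r$ with residue field $k$ and $\mathfrak m_{\mathcal O}=(f_1,\dots,f_r)\mathcal O$; its units are its elements with nonzero constant term;
2. $D\mathcal O\subset\mathcal O$, and there are derivations $\partial_1,\dots,\partial_r$ of $\mathcal O$ with $\partial_if_j=\delta_{ij}$ and $D=\sum_{i\le r}D(f_i)\partial_i$ on $\mathcal O$; moreover $\partial_iS\subset S$;
3. $K':=\operatorname{Frac}\mathcal O$ is a finite extension of $\Phi$;
4. $\mathcal O$ is flat over $S$.

*Proof.* **Step 1. The slice.** Put $\bar A=A/(f_{r+1},\dots,f_\ell)$. By fact 3 it is a regular local domain of dimension $r$ with residue field $k$ and maximal ideal generated by $f_1,\dots,f_r$. Its residue map is induced by $a\mapsto a(0)$.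

**Step 2. $B$ embeds in $\bar A$.** By (5), $b\in B$ satisfies $\partial b/\partial f_j=0$ in $\hat A$ for $j>r$. In characteristic $0$ this means $b\in k[[f_1,\dots,f_r]]$. If $b$ maps to $0$ in $\bar A$, then $b\in(f_{r+1},\dots,f_\ell)\hat A$, so every monomial of $b$ involves some $f_j$ with $j>r$. Both together give $b=0$ in $\hat A$, hence in $A$.

**Step 3. Derivations on $\bar A$.** For $i\le r$, $\partial_i$ kills $f_{r+1},\dots,f_\ell$, so it preserves the ideal they generate and induces a derivation $\partial_i$ of $\bar A$. Put $\bar D=\sum_{i\le r}D(f_i)\,\partial_i$ on $\bar A$. For $b\in B$, (5) gives $Db=\sum_{i\le r}D(f_i)\partial_ib$, so $\bar D$ agrees with $D$ on $B\subset\bar A$.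

**Step 4. Algebraicity.** $\bar A$ is the localization of a finitely generated domain at a maximal ideal (divide $k[\gamma]$ by the kernel of $k[\gamma]\to\bar A$). So $\operatorname{Frac}\bar A$ is a finitely generated field of transcendence degree $\dim\bar A=r$. By Step 2, $f_1,\dots,f_r$ stay algebraically independent in $\bar A$. Hence $\operatorname{Frac}\bar A$ is finite over $k(f_1,\dots,f_r)$.

**Step 5. Back into power series.** We realize $\bar A$ inside $k[[s]]$ by following $\bar D$. Put
$$\tau:\bar A\to k[[s]],\qquad \tau(a)=\sum_{m\ge0}\overline{\bar D^ma}\;\frac{s^m}{m!},$$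
where the long bar denotes the residue in $k$. By Leibniz, $\frac{\bar D^m(ab)}{m!}=\sum_{i+j=m}\frac{\bar D^ia}{i!}\frac{\bar D^jb}{j!}$, so $\tau$ is a $k$-algebra homomorphism. Differentiating termwise, $D\tau=\tau\bar D$. For $b\in B$, Step 3 gives $\tau(b)=\sum_m(D^mb)(0)\,s^m/m!=b$, the Taylor series of $b$. The constant term of $\tau(a)$ is the residue of $a$.

The map $\tau$ is injective. Suppose $0\neq a\in\ker\tau$. By Step 4 there is an equation $\sum_ic_ia^i=0$ with $c_i\in k[f_1,\dots,f_r]\subset B$, and $c_0\neq0$ after dividing by a power of $a$. Then $\tau(c_0)=-\sum_{i\ge1}\tau(c_i)\tau(a)^i=0$; but $\tau(c_0)=c_0\neq0$, a contradiction.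

Let $\mathcal O=\tau(\bar A)$. Transporting the structure from $\bar A$ gives 1, 3 and $B\subset\mathcal O$. For 2, use $D\tau=\tau\bar D$ and $\tau(D(f_i))=D(f_i)$, which holds since $D(f_i)\in B$. Polynomials in $f_1,\dots,f_r$ with nonzero constant term are units of $\mathcal O$, so $S\subset\mathcal O$; and $\partial_i$ acts on $S$ as the partial derivative, so $\partial_iS\subset S$.

**Step 6. Flatness.** By 1 and fact 3, the completion of $\mathcal O$ is $k[[f_1,\dots,f_r]]$, and so is that of $S$; thus $\hat S=\hat{\mathcal O}$. Let $M\to M'$ be an injective map of $S$-modules, and let $Q$ be the kernel of $M\otimes_S\mathcal O\to M'\otimes_S\mathcal O$. As $\hat{\mathcal O}$ is flat over $\mathcal O$, $Q\otimes_{\mathcal O}\hat{\mathcal O}$ is the kernel of $M\otimes_S\hat S\to M'\otimes_S\hat S$, which is $0$ since $\hat S$ is flat over $S$. As $\hat{\mathcal O}$ is faithfully flat over $\mathcal O$, $Q=0$. (One can also quote Matsumura, *Commutative Ring Theory*, Thm 23.1.) $\blacksquare$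

Put
$$\mathcal B=\operatorname{loc}(B),\qquad K=\operatorname{Frac}B .$$
Elements of $B$ with nonzero constant term are units in $\mathcal O$, so $S\subset\mathcal B\subset\mathcal O$. Also $D\mathcal B\subset\mathcal B$, and $\Phi\subset K\subset K'$, so $K/\Phi$ is finite.

*Running example.* Here $\bar A=A/(s)=k[u]_{(u-1)}$ with $\bar D=\frac u2\frac{d}{du}$, and $\tau(u)=\sum_m2^{-m}s^m/m!=e^{s/2}$. So $\mathcal O=\mathcal B=\operatorname{loc}(k[u])$, $S=k[y]_{(y)}$, and $K=K'=k(u)$ has degree $2$ over $\Phi=k(y)$.

## 8. Comparing a subring $R$ with $\mathcal O$: the kernel $N_R$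

Suppose $R=\operatorname{loc}(C)$ has fraction field $K$, and suppose we knew that $\mathcal O$ is faithfully flat over $R$. Then $R=\mathcal O\cap K$ by fact 4, and the right side does not depend on $R$. So we want flatness of $\mathcal O$ over $R$. We do not have it, but $R\otimes_S\mathcal O$ is flat over $R$ for free. The question becomes how far this tensor product is from $\mathcal O$ near the base point.

Let $R$ be a ring with $S\subset R\subset\mathcal B$ and $R=\operatorname{loc}(R)$. Let $\mu:R\otimes_S\mathcal O\to\mathcal O$ be multiplication and $\mathfrak n_R=\mu^{-1}(\mathfrak m_{\mathcal O})$, a maximal ideal with residue field $k$. Put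
$$R^\sharp=(R\otimes_S\mathcal O)_{\mathfrak n_R}.$$
By base change and localization $R^\sharp$ is flat over $R$. Elements of $\mathfrak m_R$ have constant term $0$, so they map into $\mathfrak n_R$; thus $R\to R^\sharp$ is local, hence faithfully flat. Elements outside $\mathfrak n_R$ go to units under $\mu$, so $\mu$ extends to a surjective $R$-algebra map $\mu:R^\sharp\to\mathcal O$. Let $N_R$ be its kernel.

**Lemma 6.** If $N_R=0$, then $\mathcal O$ is faithfully flat over $R$ and $R=\mathcal O\cap\operatorname{Frac}R$.

*Proof.* If $N_R=0$, then $\mathcal O\cong R^\sharp$ as $R$-algebras, so $\mathcal O$ is faithfully flat over $R$. If $b_1/b_2\in\mathcal O$ with $b_1,b_2\in R$, $b_2\neq0$, then $b_1\in b_2\mathcal O\cap R=b_2R$. $\blacksquare$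

*Example with $N_R\ne0$.* In the running example let $R=\operatorname{loc}(k[y,yu])$. Since $(yu)^2=y^2(1+y)$, this is the local ring of a nodal curve at its node. Here $u\in\mathcal O\cap\operatorname{Frac}R$, but $u\notin R$: an equation $u(p_1+q_1yu)=p+qyu$ with $p,q,p_1,q_1\in k[y]$ and $p_1(0)\neq0$ gives, on comparing coefficients of $u$ (recall $u^2=1+y$, and $1,u$ are independent over $k(y)$), $p_1=qy$, so $p_1(0)=0$, a contradiction. Accordingly $N_R\neq0$. Indeed $n=yu\otimes1-1\otimes yu$ is killed by $\mu$. The conjugate map $r\otimes a\mapsto r^*a$, where $*$ replaces $u$ by $-u$, is well defined on $R\otimes_S\mathcal O$ and sends $n$ to $-2yu\neq0$. For $r=(p+qyu)/(p_1+q_1yu)\in R$ with $p_1(0)\neq0$, the conjugate $r^*$ lies in $\mathcal O$ and has the same constant term $p(0)/p_1(0)$ as $r$. So for $\sigma\notin\mathfrak n_R$ the conjugate map sends $\sigma$ to an element with the same nonzero constant term as $\mu(\sigma)$. Hence $\sigma n\neq0$ for all such $\sigma$, so $n\ne0$ in $R^\sharp$. Two branches pass through the base point, and $\mathcal O$ sees only one. This $R$ is not $D$-stable: $D(yu)=(1+y)u+\tfrac12yu$,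 and $1+y$ is a unit of $R$, so $D(yu)\in R$ would give $u\in R$. $\square$

**An ambient ring.** To compute with all $R$ at once, put $\Lambda=K\otimes_S\mathcal O$. The ring $\Phi\otimes_S\mathcal O$ is a localization of the domain $\mathcal O$, and all its elements are algebraic over the field $\Phi\subset\Phi\otimes_S\mathcal O$ by Lemma 5. A domain algebraic over a subfield is a field, so $\Phi\otimes_S\mathcal O=K'$, and
$$\Lambda=K\otimes_\Phi(\Phi\otimes_S\mathcal O)=K\otimes_\Phi K' ,$$
a finite product of fields by fact 5. As $R\subset K$, flatness of $\mathcal O$ over $S$ gives $R\otimes_S\mathcal O\subset\Lambda$, compatibly for all $R$. Multiplication extends to $\mu:\Lambda\to K'$. Its kernel $\mathfrak a$ is a maximal ideal of a finite product of fields, so there is an idempotent $\varepsilon\in\Lambda$ with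
$$\mathfrak a=(1-\varepsilon)\Lambda,\qquad \mu(\varepsilon)=1,\qquad \varepsilon\,\mathfrak a=0 .\tag{6}$$

*Running example.* With $p=u\otimes1$, $q=1\otimes u$ we have $p^2=q^2=1+y$ in $\Lambda=k(u)\otimes_{k(y)}k(u)$. The two factors are $p=q$ and $p=-q$, and $\varepsilon=\tfrac12(1+p/q)$.

## 9. For the $D$-stable ring $\mathcal B$ the kernel is zero

**Lemma 7.** $N_{\mathcal B}=0$.

*Proof.* The plan is to lift $D$ to a derivation of $\mathcal B^\sharp$, to observe that the annihilator of $N_{\mathcal B}$ is stable under it, and to repeat the argument of Lemma 3.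

**Step 1. A derivation $\Delta$ of $\mathcal B^\sharp$ with $\mu\Delta=D\mu$.** On $\mathcal B\otimes_k\mathcal O$ consider the derivation
$$\Delta=D\otimes1+\sum_{i\le r}(D(f_i)\otimes1)(1\otimes\partial_i);$$
this makes sense as $D(f_i)\in B\subset\mathcal B$. We must see that it descends to $\mathcal B\otimes_S\mathcal O$. The kernel of $\mathcal B\otimes_k\mathcal O\to\mathcal B\otimes_S\mathcal O$ is the ideal generated by the $g\otimes1-1\otimes g$, $g\in S$. We have
$$\Delta(g\otimes1-1\otimes g)=Dg\otimes1-\sum_{i\le r}D(f_i)\otimes\partial_ig .$$
Since $\partial_ig\in S$ by Lemma 5, in $\mathcal B\otimes_S\mathcal O$ this becomes $\big(Dg-\sum_iD(f_i)\,\partial_ig\big)\otimes1$, which is $0$ by the formula for $D$ in Lemma 5. So $\Delta$ sends the generators into the kernel, hence by Leibniz the kernel into itself. We get a derivation $\Delta$ of $\mathcal B\otimes_S\mathcal O$, which extends to $\mathcal B^\sharp$ by the quotient rule. Moreover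
$$\mu\Delta(b\otimes a)=(Db)a+b\sum_{i\le r}D(f_i)\,\partial_ia=(Db)a+b\,Da=D(ba),$$
so $\mu\Delta=D\mu$ on $\mathcal B\otimes_S\mathcal O$, and on $\mathcal B^\sharp$ by the quotient rule. (The obvious candidate $D\otimes1+1\otimes D$ is this same $\Delta$ after passing to $\otimes_S$ only when the coefficients $D(f_i)$ may be moved across the tensor sign. They lie in $\mathcal B$ but perhaps not in $S$, and this is why $\Delta$ puts them on the left.)

**Step 2. A $\Delta$-stable ideal.** Write $N=N_{\mathcal B}=\ker\mu$. If $n\in N$, then $\mu(\Delta n)=D\mu(n)=0$, so $N$ is $\Delta$-stable. Let $\mathcal I=\operatorname{Ann}_{\mathcal B^\sharp}(N)$. If $uN=0$ and $n\in N$, then $\Delta(u)n=\Delta(un)-u\Delta(n)=0$. So $\mathcal I$ is $\Delta$-stable.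

**Step 3. An element of $\mathcal I$ with nonzero image in $\mathcal O$.** Taking a common denominator of the finitely many elements of $K$ involved, write
$$\varepsilon=b^{-1}E,\qquad 0\neq b\in\mathcal B,\quad E\in\mathcal B\otimes_S\mathcal O .\tag{7}$$
An element of $N$ has the form $n_0/\sigma$ with $n_0\in\mathcal B\otimes_S\mathcal O$, $\sigma\notin\mathfrak n_{\mathcal B}$, $\mu(n_0)=0$. Then $n_0\in\mathfrak a$, so $En_0=b\,\varepsilon\,n_0=0$ in $\Lambda$ by (6), hence in the subring $\mathcal B\otimes_S\mathcal O$. So the image of $E$ in $\mathcal B^\sharp$ lies in $\mathcal I$, and $\mu(E)=b\,\mu(\varepsilon)=b\neq0$.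

**Step 4. Conclusion.** Let $\nu$ be the order of $b=\mu(E)$ in $k[[s]]$. Then $\Delta^\nu E\in\mathcal I$, and $\mu(\Delta^\nu E)=D^\nu b$ has nonzero constant term. So $\Delta^\nu E$ lies outside the maximal ideal of $\mathcal B^\sharp$; it is a unit. Thus $\mathcal I=\mathcal B^\sharp$, that is, $1\cdot N=0$ and $N=0$. $\blacksquare$

Note that no Noetherian property of $\mathcal B$ was used; at this point we do not know that $\mathcal B$ is Noetherian.

## 10. One witness $\sigma$, and the end of the proof of Theorem 2

**Step 1. The set $Z$.** The vanishing of $N_{\mathcal B}$ is witnessed by a single element, and that element involves only finitely many elements of $B$. Since $K=\operatorname{Frac}B$ is finite over $\Phi$, there is a finite set $Z_1\subset B$ containing $f_1,\dots,f_r$ with $\operatorname{Frac}k[Z_1]=K$. With $b,E$ from (7) put $\Gamma=b\otimes1-E=b(1-\varepsilon)\in\mathcal B\otimes_S\mathcal O$. Then $\mu(\Gamma)=0$, so $\Gamma=0$ in $\mathcal B^\sharp$ by Lemma 7. Hence there is $\sigma\in\mathcal B\otimes_S\mathcal O$, $\sigma\notin\mathfrak n_{\mathcal B}$, with $\sigma\Gamma=0$; dividing by $b$,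
$$\sigma(1-\varepsilon)=0\quad\text{in }\Lambda .\tag{8}$$
Write $\sigma=\sum_i(b_i/c_i)\otimes a_i$, a finite sum with $b_i,c_i\in B$, $c_i(0)\neq0$, $a_i\in\mathcal O$. Let $Z=Z_1\cup\{b_i,c_i\}$.

In the running example $b=1$, $E=\varepsilon$ and $\sigma=\varepsilon=\tfrac12(1\otimes1+u\otimes u^{-1})$ will do, with $Z_1=\{y,u\}$. The element $\sigma$ is $0$ on the factor $p=-q$ of $\Lambda$. It does not lie in $R\otimes_S\mathcal O$ for the nodal $R$ of Section 8: the conjugate map is nonzero on every element of $R\otimes_S\mathcal O$ outside $\mathfrak n_R$, but it sends $\sigma$ to $0$ while $\mu(\sigma)=1$.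

**Step 2. $\operatorname{loc}(C)=\operatorname{loc}(B)$.** We show that the same $\sigma$ works for every $C$ containing $Z$. Let $Z\subset C\subset B$ and $R=\operatorname{loc}(C)$. Then $S\subset R\subset\mathcal B$ and $R=\operatorname{loc}(R)$, because $f_1,\dots,f_r\in C$; also $\operatorname{Frac}R=K$, and $\sigma\in R\otimes_S\mathcal O$. Since $\mu(\sigma)$ has nonzero constant term, $\sigma\notin\mathfrak n_R$. Let $g\in R\otimes_S\mathcal O$ with $\mu(g)=0$. Then $g\in\mathfrak a=(1-\varepsilon)\Lambda$, so $\sigma g=0$ in $\Lambda$ by (8), hence in the subring $R\otimes_S\mathcal O$, and therefore $g=0$ in $R^\sharp$. Every element of $N_R$ is a fraction with such a numerator, so $N_R=0$. By Lemma 6,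
$$R=\mathcal O\cap\operatorname{Frac}R=\mathcal O\cap K\supset\mathcal B\supset R .$$
So $\operatorname{loc}(C)=R=\mathcal B=\operatorname{loc}(B)$.

**Step 3. Regularity.** With $C=k[Z]$ we see that $\mathcal B=\operatorname{loc}(k[Z])$ is the localization at a maximal ideal of a finitely generated domain with fraction field $K$, of transcendence degree $r$. So $\mathcal B$ is Noetherian, essentially of finite type over $k$, and $\dim\mathcal B=r$ by fact 1. By Lemmas 7 and 6, $\mathcal O$ is faithfully flat over $\mathcal B$. By fact 4 and $\mathfrak m_{\mathcal O}=(f_1,\dots,f_r)\mathcal O$,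
$$\mathfrak m_{\mathcal B}=\mathfrak m_{\mathcal O}\cap\mathcal B=(f_1,\dots,f_r)\mathcal O\cap\mathcal B=(f_1,\dots,f_r)\mathcal B .$$
The maximal ideal of $\mathcal B$ is generated by $r=\dim\mathcal B$ elements, so $\mathcal B$ is regular. (Or quote Matsumura, Thm 23.7: regularity descends from $\mathcal O$ along a flat local map.) This proves Theorem 2, and with it Theorem 1. $\blacksquare$

## 11. Equivalent descriptions, and the order $n$

The rest is not needed for Theorem 1.

**Proposition 8.** For $x$ holomorphic at $t_0$ the following are equivalent:

1. $x$ is a component of a solution of a rational system (1) regular at the initial point;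
2. $x$ satisfies an explicit rational equation with denominator nonzero at the initial point;
3. the same as 2 with $F,G$ free of $t$;
4. $x$ satisfies an implicit polynomial equation regular at the initial point.

*Proof.* $1\Rightarrow3$ is Theorem 2 with $C_m=k[x,\dots,x^{(m)}]$, and $3\Rightarrow2$ is trivial. For $2\Rightarrow4$ take $H=GX_n-F$; then $\partial H/\partial X_n=G\neq0$ at the point. For $4\Rightarrow1$ differentiate $H=0$:
$$x^{(n+1)}=-\frac{H_t+\sum_{j<n}H_{X_j}x^{(j+1)}}{H_{X_n}} ,$$
with denominator nonzero at $(t_0,a_0,\dots,a_n)$. With unknowns $x,x',\dots,x^{(n)}$ this is a first-order rational system regular at the initial point. $\blacksquare$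

If the system and the initial data are defined over a subfield $k\subset\mathbb C$, then the Taylor coefficients of the solution lie in $k$, and Theorem 2 over this $k$ gives $F,G$ with coefficients in $k$.

We use below that $t$ and $e^t$ are algebraically independent over $\mathbb C$: in a relation $\sum_{j\le m}p_j(t)e^{jt}=0$ with polynomials $p_j$, divide by $e^{mt}$ and let $t\to+\infty$ along the reals. Then $p_m(t)\to0$, so $p_m=0$, and so on down.

**Proposition 9.** For $N\ge1$ let
$$x'=Ny^{N-1}(y+1),\qquad y'=y+1,\qquad x(0)=y(0)=0,$$
so $y=e^t-1$, $x=(e^t-1)^N$. The minimal order of a regular equation for $x$ at $t=0$, explicit or implicit, is exactly $N$.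

So the order $n$ in Theorem 1 cannot be bounded in terms of the number of equations in the system.

*Proof.* *Upper bound.* The operator $\prod_{j=1}^N(D-j)$ kills $e^{jt}$ for $1\le j\le N$ and sends the constant term $(-1)^N$ of $x$, as a polynomial in $e^t$, to $(-1)^N\prod_{j=1}^N(-j)=N!$. So $\prod_{j=1}^N(D-j)\,x=N!$, an explicit equation of order $N$ with denominator $1$.

*Lower bound.* An explicit regular equation gives an implicit regular one of the same order. Differentiating a regular implicit equation of order $n$ gives one of order $n+1$ whose derivative with respect to $X_{n+1}$ is $\partial H/\partial X_n$, so it is again regular. Hence, if there were a regular equation of order at most $N-1$, there would be one, $H$, of order exactly $N-1$. As $t,e^t$ are algebraically independent,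
$$H(t,y^N,Dy^N,\dots,D^{N-1}y^N)=0\quad\text{identically in }\mathbb C[t,y],\qquad D=\partial_t+(1+y)\partial_y .$$
From $Dy^m=my^{m-1}+my^m$ we get by induction $D^jy^N=\frac{N!}{(N-j)!}y^{N-j}+O(y^{N-j+1})$ for $j\le N-1$. Apply $\partial_y$ at $(0,0)$. For $j\le N-2$ the polynomial $D^jy^N$ is $O(y^2)$ and contributes nothing; for $j=N-1$ it is $N!\,y+O(y^2)$. So $N!\cdot\partial H/\partial X_{N-1}=0$ at the initial point, a contradiction. $\blacksquare$

For $N=2$ this confirms the example of Section 2: there is no regular equation of order $1$, and $x''=3x'-2x+2$ is optimal.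

## 12. The function $(e^t-1)/t$

**Proposition 10.** The entire function $w=(e^t-1)/t$ satisfies no regular equation at $t=0$, explicit or implicit, and is no component of a regular rational system there.

*Proof.* Suppose $w$ is a component of a regular rational system at $t_0=0$, with $k=\mathbb C$ and $A,\Omega,L$ as in Sections 4 and 6. Then $\theta:=e^t=1+tw\in A$. Consider $\omega=d\theta-\theta\,dt\in\Omega$. By (4), and since $D\theta=\theta$ and $d(Dt)=d(1)=0$,
$$L\omega=d(D\theta)-D(\theta)\,dt-\theta\,d(Dt)=d\theta-\theta\,dt=\omega .$$
On the other hand $\omega=d(1+tw)-\theta\,dt=(w-\theta)\,dt+t\,dw\in\mathfrak m_A\Omega$, because $w(0)=\theta(0)=1$. Write $\omega=\sum a_im_i$ in a basis $(m_i)$ of the free module $\Omega$; then all $a_i\in\mathfrak m_A$. From $L\omega=\omega$ we get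
$$\sum_i(Da_i)\,m_i=\omega-\sum_ia_iLm_i ,$$
so each $Da_i$ lies in the ideal generated by the $a_i$. This ideal is therefore $D$-stable, and it lies in $\mathfrak m_A$, so it is $0$ by Lemma 3. Thus $\omega=0$. But $t,e^t$ are algebraically independent, so $dt,d\theta$ are linearly independent over $\operatorname{Frac}A$ by fact 2, a contradiction. So $w$ is no component of a regular rational system, and by Proposition 8 it satisfies no regular scalar equation. $\blacksquare$
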